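\title{The triple-dual diagram does not generate all balanced diagrams in symmetric monoidal closed categories}

\begin{abstract}
In the free symmetric monoidal closed category, the canonical endomorphism $k_{p^*}\circ(k_p\multimap 1)$ of the triple dual $p^{***}$ differs from the identity. It has been conjectured that if these two maps are identified, in a way that is compatible with the structure and with substitution, then all diagrams $f,g:A\to B$ of canonical maps with $A\to B$ balanced become commutative. We disprove this. We exhibit a balanced sequent $\Gamma\to I$ in eight variables that carries exactly two canonical maps, and we show that these remain different. The proof rests on reading the triple-dual equation as a rule that exchanges two nested unit-valued contexts. We also give a counterexample in five variables. Its commutativity implies that of the triple-dual diagram but not conversely, and it becomes a consequence of the triple-dual diagram when one of its variables is replaced by the unit.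
\end{abstract}

\section{The question}

\subsection*{Canonical maps and the triple dual}
A symmetric monoidal closed category (SMCC) has a unit $I$, a tensor product $\otimes$ and an internal hom $\multimap$ with $(-\otimes B)\dashv(B\multimap -)$. Let $\mathcal C$ be the free SMCC generated by a countably infinite set of object variables. Its objects are the formulas built from the variables and $I$ by $\otimes$ and $\multimap$. Its arrows are called \emph{canonical maps}. Equivalently, they are the derivations in the sequent calculus $\mathbf L(\mathbf A)$ of intuitionistic multiplicative linear logic, taken modulo the equivalence $\equiv$ generated by the SMCC axioms.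

A variable occurs positively in itself. The signs of occurrences in a formula are kept by $\otimes$ and by the right side of $\multimap$, and reversed by the left side of $\multimap$. In a sequent $A\to B$ the signs in $A$ are reversed once more. The sequent is \emph{balanced} if every variable occurring in it occurs exactly twice, once positively and once negatively.

Let $d_{A,B}:A\to B\multimap(A\otimes B)$ be the unit of the adjunction, let $\mathrm{ev}_{A,B}:A\otimes(A\multimap B)\to B$ be evaluation, and write $A^*=A\multimap I$. For an arrow $f$, $1\multimap f$ and $f\multimap1$ denote the functorial action of $\multimap$. The standard embedding of $A$ into its second dual is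
\[
k_A=(1\multimap \mathrm{ev}_{A,I})\circ d_{A,A^*}:A\to A^{**}.
\]
It sends $x$ to ``evaluation at $x$''. Put
\[
\kappa_A=k_{A^*}\circ(k_A\multimap 1_I):A^{***}\to A^{*}\to A^{***}.
\]
For a variable $p$, the \emph{triple-dual diagram} is the pair $1,\kappa_p:p^{***}\to p^{***}$.

In every SMCC one has $(k_A\multimap1_I)\circ k_{A^*}=1_{A^*}$: a functional $v\in A^*$ is sent to $x\mapsto k_{A^*}(v)(k_A(x))=v(x)$. So $A^*$ is a retract of $A^{***}$ and $\kappa_A$ is the corresponding idempotent. The triple-dual diagram says that this retraction is an isomorphism, that is, that the third dual is no larger than the first. It does not commute in $\mathcal C$. In vector spaces over a field, $\kappa_E(\psi)=k_{E^*}(\psi\circ k_E)$; if $E$ is infinite-dimensional, there is a nonzero $\psi\in E^{***}$ that vanishes on $k_E(E)$, and then $\kappa_E(\psi)=0\neq\psi$.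

\subsection*{The conjecture}
Call an equivalence relation on parallel canonical maps a \emph{substitutive congruence} if it contains $\equiv$, is compatible with composition, $\otimes$ and $\multimap$, and is closed under substituting objects for variables. Let $\sim$ be the smallest substitutive congruence with $1\sim\kappa_p$. The conjecture posed in \cite{source} is:
\begin{quote}
\emph{For all $f,g:A\to B$ with balanced $A\to B$, $f\sim g$.}
\end{quote}

Balancedness removes the obvious reason for two canonical maps to differ. On $p\otimes p$ the identity and the symmetry are different (already for vector spaces), because one may choose which occurrence of $p$ goes where; a balanced sequent leaves no such choice. There is still a freedom connected with the unit: a piece of a derivation with value in $I$ can be put in different places. This is what the triple-dual diagram is about. For $y$ in $p^{***}$ and $m$ in $p^{**}$ it compares the two scalars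
\begin{equation}\label{eq:twoscalars}
y(m)=y\bigl(\lambda v.\,m(\lambda x.\,v\,x)\bigr)\qquad\text{and}\qquad \kappa_p(y)(m)=m\bigl(\lambda x.\,y(\lambda v.\,v\,x)\bigr).
\end{equation}
Both wrap the scalar $v\,x$ into $y(\lambda v.[\;])$ and $m(\lambda x.[\;])$, and they differ only in which wrapping is the outer one. So the triple-dual equation lets two unit-valued wrappings change places, and one may guess that repeated exchanges of this kind connect any two canonical maps of a balanced sequent. They do not.

\subsection*{The result}
Take eight distinct variables $q,r,s,u,q',r',s',u'$, and let $\Gamma$ be the tensor product of the seven formulas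
\begin{equation}\label{eq:Gamma}
\begin{array}{ll}
\varphi:(q\multimap r)\multimap I, & \psi:(q'\multimap r')\multimap I,\\[2pt]
a:(u\multimap I)\multimap (r\otimes s), & b:(u'\multimap I)\multimap (r'\otimes s'),\\[2pt]
e:u'\multimap(q\multimap I), & e':u\multimap(q'\multimap I),\\[2pt]
z:s\multimap(s'\multimap I).
\end{array}
\end{equation}
The letters before the colons name the seven hypotheses. In $\Gamma$, $q$ is positive in $\varphi$ and negative in $e$; $r$ is negative in $\varphi$ and positive in $a$; $u$ is positive in $a$ and negative in $e'$; $s$ is positive in $a$ and negative in $z$. The primed variables behave in the same way, with $\varphi,a,e,e'$ replaced by $\psi,b,e',e$. Hence $\Gamma\to I$ is balanced.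

Canonical maps will be written as linear $\lambda$-terms, recalled in Section~\ref{sec:terms}; a term variable of type $q$ is again called $q$, and so on. Put
\begin{align}
f={}&\varphi\bigl(\lambda q.\ \mathsf{let}\ r'\otimes s'=b(\lambda u'.\,e\,u'q)\ \mathsf{in}\notag\\
&\quad\ \mathsf{let}\ r\otimes s=a\bigl(\lambda u.\,\psi(\lambda q'.\,\mathsf{let}\ {*}=e'u\,q'\ \mathsf{in}\ r')\bigr)\ \mathsf{in}\ \ \mathsf{let}\ {*}=z\,s\,s'\ \mathsf{in}\ r\bigr),\label{eq:f}\\[4pt]
g={}&\psi\bigl(\lambda q'.\ \mathsf{let}\ r\otimes s=a(\lambda u.\,e'u\,q')\ \mathsf{in}\notag\\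
&\quad\ \mathsf{let}\ r'\otimes s'=b\bigl(\lambda u'.\,\varphi(\lambda q.\,\mathsf{let}\ {*}=e\,u'q\ \mathsf{in}\ r)\bigr)\ \mathsf{in}\ \ \mathsf{let}\ {*}=z\,s\,s'\ \mathsf{in}\ r'\bigr).\label{eq:g}
\end{align}

\begin{theorem}\label{thm:main}
$\mathcal C(\Gamma,I)=\{f,g\}$ with $f\not\equiv g$, and $f\not\sim g$. In particular, the conjecture is false.
\end{theorem}

Section~\ref{sec:exchange} makes the exchange reading precise (Theorem~\ref{thm:exchange}), shows on a smaller diagram how a single exchange works, and explains how $f$ and $g$ are built so that no exchange leads from one to the other. Sections~\ref{sec:step}--\ref{sec:proof} contain the proof. Section~\ref{sec:five} gives a counterexample in five variables and relates it to the triple-dual diagram (Theorem~\ref{thm:five}).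

\section{Terms}\label{sec:terms}

\subsection*{The calculus}
We use the linear term calculus for SMCCs of Mackie, Rom\'an and Abramsky \cite{MRA}. Terms are
\[
x,\quad *,\quad \mathsf{let}\ {*}=t\ \mathsf{in}\ t',\quad t\otimes t',\quad \mathsf{let}\ x\otimes y=t\ \mathsf{in}\ t',\quad \lambda x.t,\quad t\,t'.
\]
They are linearly typed: in $x_1{:}A_1,\dots,x_n{:}A_n\vdash t:B$ each $x_j$ occurs exactly once in $t$, and each bound variable occurs exactly once in its scope. Here $*$ has type $I$, $\mathsf{let}\ {*}=t$ requires $t:I$, and $\mathsf{let}\ x\otimes y=t\ \mathsf{in}\ t'$ requires $t:A\otimes B$ and binds $x{:}A$ and $y{:}B$ in $t'$. Such a term denotes an arrow $A_1\otimes\dots\otimes A_n\to B$; abstraction is transposition, application is evaluation, a $\mathsf{let}$ is a composition. Every arrow is denoted by a term, substitution of terms denotes composition, and the order of hypotheses is immaterial. We write $t\equiv t'$ if $t,t'$ denote the same arrow. This is a congruence, and it satisfies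
\begin{gather}
(\lambda x.t)t'\equiv t[t'/x],\qquad \lambda x.\,t\,x\equiv t,\label{eq:lam}\\
\mathsf{let}\ x\otimes y=t_1\otimes t_2\ \mathsf{in}\ t\equiv t[t_1/x,t_2/y],\qquad \mathsf{let}\ {*}={*}\ \mathsf{in}\ t\equiv t,\label{eq:beta}\\
\mathsf{let}\ x\otimes y=t\ \mathsf{in}\ t'[x\otimes y/w]\equiv t'[t/w],\qquad \mathsf{let}\ {*}=t\ \mathsf{in}\ t'[{*}/w]\equiv t'[t/w].\label{eq:eta}
\end{gather}
In particular $\mathsf{let}\ {*}=t\ \mathsf{in}\ {*}\equiv t$. Bound variables are always renamed apart.

A \emph{context} $E[\;]$ is a term with one hole; $E[t]$ is the result of putting $t$ into the hole, and $E$ may bind variables of $t$ there. With $p$ standing for $*$ or $x\otimes y$, the \emph{commuting conversion}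
\begin{equation}\label{eq:cc}
E[\mathsf{let}\ p=t\ \mathsf{in}\ t']\equiv\mathsf{let}\ p=t\ \mathsf{in}\ E[t']\qquad\text{if $E$ does not bind variables of $t$}
\end{equation}
holds: the left side is $E[\mathsf{let}\ p=w\ \mathsf{in}\ t']$ with $t$ substituted for $w$; by \eqref{eq:eta} it is $\equiv\mathsf{let}\ p=t\ \mathsf{in}\ E[\mathsf{let}\ p=p\ \mathsf{in}\ t']$, and \eqref{eq:beta} removes the inner $\mathsf{let}$. Taking $E=\mathsf{let}\ {*}=i\ \mathsf{in}\ [\;]$ we get
\begin{equation}\label{eq:swap}
\mathsf{let}\ {*}=i\ \mathsf{in}\ \mathsf{let}\ {*}=j\ \mathsf{in}\ t\equiv\mathsf{let}\ {*}=j\ \mathsf{in}\ \mathsf{let}\ {*}=i\ \mathsf{in}\ t,\qquad \mathsf{let}\ {*}=i\ \mathsf{in}\ j\equiv\mathsf{let}\ {*}=j\ \mathsf{in}\ i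
\end{equation}
for $i,j:I$; the second equation is the first with $t=*$.

Since $d_{A,B}(x)=\lambda y.\,x\otimes y$, we have $k_A(x)\equiv\lambda v.\,v\,x$ with $v:A^*$. So $k_A\multimap1_I$ sends $y$ to $\lambda x.\,y(\lambda v.\,v\,x)$, and
\begin{equation}\label{eq:kappa}
\kappa_A(y)\equiv\lambda m.\,m\bigl(\lambda x.\,y(\lambda v.\,v\,x)\bigr)\qquad(m:A^{**}),
\end{equation}
as claimed in \eqref{eq:twoscalars}.

A substitutive congruence is also regarded as a relation between terms. It is compatible with all term constructors, because these are interpreted by composition, $\otimes$ and $\multimap$; transposition is $h\mapsto(1\multimap h)\circ d$.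

\subsection*{Cut elimination}
Every term $\Delta\vdash t:D$ is $\equiv$ to the term of a cut-free derivation (Kelly--Mac Lane \cite{KM}, Mints \cite{Mints}). The axioms can be taken of the form $x{:}p\vdash x:p$ with $p$ a variable, because $w\equiv\mathsf{let}\ x\otimes y=w\ \mathsf{in}\ x\otimes y$, $h\equiv\lambda x.\,h\,x$ and $x\equiv\mathsf{let}\ {*}=x\ \mathsf{in}\ {*}$ at types $A\otimes B$, $A\multimap B$ and $I$. The rules are
\begin{itemize}
\item $I$R: $\vdash *:I$; \quad $I$L: introduces $x{:}I$, with term $\mathsf{let}\ {*}=x\ \mathsf{in}\ t$;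
\item $\otimes$R, with term $t\otimes t'$; \quad $\otimes$L: introduces $w{:}A\otimes B$, with term $\mathsf{let}\ x\otimes y=w\ \mathsf{in}\ t$;
\item $\multimap$R, with term $\lambda x.t$;
\item $\multimap$L: from $\Delta_1\vdash t_1:A$ and $\Delta_2,y{:}B\vdash t':D$ infer $\Delta_1,\Delta_2,h{:}A\multimap B\vdash t'[h\,t_1/y]:D$.
\end{itemize}

\section{The triple-dual equation as an exchange of contexts}\label{sec:exchange}

\subsection*{The exchange rule}
The computation \eqref{eq:twoscalars} is the general case in disguise.

\begin{theorem}\label{thm:exchange}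
A substitutive congruence $\approx$ contains the triple-dual pair if and only if it satisfies the \emph{exchange rule}
\[
E_1[E_2[t]]\approx E_2[E_1[t]]
\]
for all $I$-valued contexts $E_1,E_2$ with a hole of type $I$, neither binding variables of the other, and all $t:I$.
\end{theorem}

The term $t$ may contain variables bound by $E_1$ and variables bound by $E_2$; this is what makes the rule nontrivial.

\begin{proof}
\emph{Exchange implies triple-dual.} For variables $y:p^{***}$ and $m:p^{**}$ take $E_1=y(\lambda v.[\;])$, $E_2=m(\lambda x.[\;])$, $t=v\,x$ with $v:p^*$, $x:p$. Then $E_1[E_2[t]]=y(\lambda v.\,m(\lambda x.\,v\,x))\equiv y(\lambda v.\,m\,v)\equiv y\,m$, and $E_2[E_1[t]]=m(\lambda x.\,y(\lambda v.\,v\,x))\equiv\kappa_p(y)\,m$. Abstracting $m$ gives $y\approx\kappa_p(y)$.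

\emph{Triple-dual implies exchange.} Let $x_1{:}A_1,\dots,x_n{:}A_n$ be the variables of $t$ that are bound by $E_2$ at its hole. Put $A=A_1\otimes\dots\otimes A_n$, $\mathbf p=x_1\otimes\dots\otimes x_n$, and let $\lambda\mathbf p.t:A^*$ be $\lambda x.\,\mathsf{let}\ \mathbf p=x\ \mathsf{in}\ t$ (iterated $\mathsf{let}$; if $n=0$, take $A=I$ and $\mathbf p={*}$). Then $(\lambda\mathbf p.t)\mathbf p\equiv t$. Put
\[
S=\lambda w.\,E_1[w(\lambda\mathbf p.t)]:A^{***},\qquad M=\lambda v.\,E_2[v\,\mathbf p]:A^{**}\qquad(w:A^{**},\ v:A^*).
\]
Then, using \eqref{eq:kappa},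
\begin{align*}
S\,M&\equiv E_1[M(\lambda\mathbf p.t)]\equiv E_1[E_2[(\lambda\mathbf p.t)\mathbf p]]\equiv E_1[E_2[t]],\\
\kappa_A(S)\,M&\equiv M\bigl(\lambda x.\,S(\lambda v.\,v\,x)\bigr)\equiv E_2[S(\lambda v.\,v\,\mathbf p)]\equiv E_2[E_1[(\lambda v.\,v\,\mathbf p)(\lambda\mathbf p.t)]]\equiv E_2[E_1[t]].
\end{align*}
By substitutivity $1\approx\kappa_A$, so the two terms are related.
\end{proof}

\subsection*{A diagram that one exchange makes commute}
Here is the pattern of $f$ and $g$ without the variables $s,s'$ and the hypothesis $z$.

\begin{example}\label{ex:untied}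
Keep $\varphi,\psi,e,e'$ from \eqref{eq:Gamma}, and let $a:(u\multimap I)\multimap r$ and $b:(u'\multimap I)\multimap r'$. The corresponding sequent is balanced, and it has the maps
\begin{align*}
f^\circ&=\varphi\bigl(\lambda q.\,a\bigl(\lambda u.\,\psi(\lambda q'.\,\mathsf{let}\ {*}=e'u\,q'\ \mathsf{in}\ b(\lambda u'.\,e\,u'q))\bigr)\bigr),\\
g^\circ&=\psi\bigl(\lambda q'.\,b\bigl(\lambda u'.\,\varphi(\lambda q.\,\mathsf{let}\ {*}=e\,u'q\ \mathsf{in}\ a(\lambda u.\,e'u\,q'))\bigr)\bigr).
\end{align*}
Put $E_1=\varphi(\lambda q.\,a(\lambda u.[\;]))$, $E_2=\psi(\lambda q'.\,b(\lambda u'.[\;]))$ and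
\[
t=\mathsf{let}\ {*}=e\,u'q\ \mathsf{in}\ e'u\,q'\equiv\mathsf{let}\ {*}=e'u\,q'\ \mathsf{in}\ e\,u'q .
\]
By \eqref{eq:cc}, $b(\lambda u'.t)\equiv\mathsf{let}\ {*}=e'u\,q'\ \mathsf{in}\ b(\lambda u'.\,e\,u'q)$ and $a(\lambda u.t)\equiv\mathsf{let}\ {*}=e\,u'q\ \mathsf{in}\ a(\lambda u.\,e'u\,q')$. Hence $f^\circ\equiv E_1[E_2[t]]$ and $g^\circ\equiv E_2[E_1[t]]$, and $f^\circ\sim g^\circ$ by Theorem~\ref{thm:exchange}.
\end{example}

This exchange depends on the position of $b$. In $E_1[E_2[t]]$ the hypotheses $\psi$ and $b$ both lie in the argument of $a$, and the exchange takes them out together.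

\subsection*{The tie, and the idea of the proof}
In $\Gamma$ the results of $a$ and $b$ carry extra components $s$ and $s'$, and $z$ consumes both. We call this the \emph{tie}. The subterm $z\,s\,s'$ must lie in the scope of $s$ and in the scope of $s'$, that is, after $a$ and $b$ have been evaluated. If $b$ were evaluated inside the argument of $a$, then so would be everything in the scope of $s'$, including $z\,s\,s'$; but $z\,s\,s'$ needs the result of $a$. So the tie forbids the position of $b$ used in Example~\ref{ex:untied}. The terms $f$ and $g$ are $f^\circ$ and $g^\circ$ with the innermost $b$, respectively $a$, evaluated early and the tie inserted (Figure~\ref{fig:nest}).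

\begin{figure}[ht]
\centering
\begin{tikzpicture}[level distance=9mm,sibling distance=13mm]
\node {$\varphi$}
  child {node {$b$} child {node {$e$}}}
  child {node {$a$} child {node {$\psi$} child {node {$e'$}}}}
  child {node {$z$}};
\begin{scope}[xshift=5.5cm]
\node {$\psi$}
  child {node {$a$} child {node {$e'$}}}
  child {node {$b$} child {node {$\varphi$} child {node {$e$}}}}
  child {node {$z$}};
\end{scope}
\end{tikzpicture}
\caption{The nesting of the hypotheses of $\Gamma$ in $f$ (left) and in $g$ (right). A letter below another one, along edges, occurs inside the argument of the latter. To pass from $f$ to $g$, $\psi$ must leave the argument of $a$, and $\varphi$ must enter the argument of $b$.}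
\label{fig:nest}
\end{figure}

Why should no exchange from $E[E_1[E_2[j]]]$ to $E[E_2[E_1[j]]]$ lead from $f$ to $g$? In such a step an argument loses something only if it belongs to a hypothesis of $E_1$ and surrounds the hole; it then loses \emph{all} of $E_2$. An argument gains something only if it belongs to a hypothesis of $E_2$. In Figure~\ref{fig:nest} the argument of $a$ loses $\psi$ and the argument of $b$ gains $\varphi$. So $a$ belongs to $E_1$ and $b$ to $E_2$, and before the step $b$ was in the argument of $a$, which the tie forbids.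

To turn this into a proof we need three things. A step of $\sim$ may use $1\sim\kappa_A$ for an arbitrary object $A$, deep inside an arbitrary term; so we describe single steps (Section~\ref{sec:step}) and provide normal forms (Section~\ref{sec:normal}) in which a step becomes an exchange and $A$ disappears. We classify all normal forms of maps $\Gamma\to I$, so that the nesting decides between $f$ and $g$ (Section~\ref{sec:two}). Then we carry out the argument above (Section~\ref{sec:proof}).

\section{Single steps of the congruence}\label{sec:step}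

For an object $A$ put $X=A^{***}$, and let $x{:}G,\,c{:}X\multimap X\vdash h:D$ be a term. For $v:X\to X$ write
\[
h\langle v\rangle=h[\lambda y.\,v(y)/c]:G\to D .
\]
Let $\simeq$ be the equivalence relation generated by all pairs $(h\langle1\rangle,h\langle\kappa_A\rangle)$, for all $A$, $G$, $D$ and $h$.

\begin{lemma}\label{lem:step}
The relations $\sim$ and $\simeq$ coincide.
\end{lemma}

\begin{proof}
By substitutivity $1\sim\kappa_A$ for all $A$. Compatibility with term constructors gives $\lambda y.y\sim\lambda y.\kappa_A(y)$ and then $h\langle1\rangle\sim h\langle\kappa_A\rangle$. So $\simeq$ is contained in $\sim$.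

For the converse we check that $\simeq$ is a substitutive congruence containing the triple-dual pair. It contains $\equiv$, which is equality of arrows. For $h=c\,x$ with $G=D=X$, $A=p$, we have $h\langle v\rangle=v$, so $1\simeq\kappa_p$. A substitution $\sigma$ of objects for variables acts as a strict SMCC endofunctor, so $h\langle v\rangle[\sigma]=h[\sigma]\langle v[\sigma]\rangle$ and $\kappa_A[\sigma]=\kappa_{A[\sigma]}$; hence $\simeq$ is substitutive.

For compatibility, let $m:M\to M'$ and $l:G'\to G$ be arrows, with $M=D$ in the first of the following cases. The arrows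
\[
m\circ h\langle v\rangle,\quad h\langle v\rangle\circ l,\quad h\langle v\rangle\otimes m,\quad h\langle v\rangle\multimap m,\quad m\multimap h\langle v\rangle
\]
are $\tilde h\langle v\rangle$ for, respectively, $\tilde h=m(h)$; $\tilde h=h[l(x')/x]$ with $x'{:}G'$; $\tilde h=\mathsf{let}\ x\otimes x'=x''\ \mathsf{in}\ h\otimes m(x')$ with $x''{:}G\otimes M$; $\tilde h=\lambda x.\,m(\ell\,h)$ with $\ell:D\multimap M$; and $\tilde h=\lambda x'.\,h[\ell\,m(x')/x]$ with $\ell:M'\multimap G$, $x'{:}M$. The case $m\otimes h\langle v\rangle$ is the third one with the factors exchanged. In each case $c$ occurs once and free in $\tilde h$, and $\tilde h$ does not depend on $v$. So generating pairs go to generating pairs when one argument of an operation is changed; changing the arguments one at a time, transitivity gives compatibility.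
\end{proof}

A chain of generating pairs, used in either direction, that starts from $f$ stays in $\mathcal C(\Gamma,I)$. So it is enough to study terms $h$ of type $I$ in the hypotheses of $\Gamma$ and one further variable $c$.

\section{Normal forms}\label{sec:normal}

From now on the seven variables $\varphi,\psi,a,b,e,e',z$ with the types \eqref{eq:Gamma} are called \emph{constants}, although they are ordinary variables and are used linearly. An \emph{atom} is one of $q,r,s,u,q',r',s',u'$, and an \emph{atomic variable} is a term variable whose type is an atom.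

We want to bring terms over the constants, possibly with one extra variable $w$ of unknown type, to a form in which, outside the arguments of $w$, every constant is applied in full and every bound variable is atomic. Define \emph{$i$-terms} (of type $I$) and, for each atom $p$, \emph{$n_p$-terms} (of type $p$) by
\begin{align*}
i::={}&*\ \mid\ \mathsf{let}\ {*}=i\ \mathsf{in}\ i\ \mid\ \mathsf{let}\ x\otimes y=a(\lambda u.i)\ \mathsf{in}\ i\ \mid\ \mathsf{let}\ x\otimes y=b(\lambda u'.i)\ \mathsf{in}\ i\\
&\mid\ \varphi(\lambda q.n_r)\ \mid\ \psi(\lambda q'.n_{r'})\ \mid\ e\,v\,v\ \mid\ e'\,v\,v\ \mid\ z\,v\,v,\\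
n_p::={}&v\ \mid\ \mathsf{let}\ {*}=i\ \mathsf{in}\ n_p\ \mid\ \mathsf{let}\ x\otimes y=a(\lambda u.i)\ \mathsf{in}\ n_p\ \mid\ \mathsf{let}\ x\otimes y=b(\lambda u'.i)\ \mathsf{in}\ n_p,
\end{align*}
where each $v$ is an atomic variable of the appropriate type and all terms are linear. So an $n_p$-term is $K[v]$ with $K$ a sequence of $\mathsf{let}$s.

A \emph{special} variable is a variable $w:Z_1\multimap I$ (then $k=1$) or $w:Z_1\multimap(Z_2\multimap I)$ (then $k=2$) with arbitrary objects $Z_j$. In the presence of $w$ we add the production $i::=w\,N_1\cdots N_k$, where the $N_j:Z_j$ are \emph{arbitrary} terms whose free variables are constants and atomic variables. By linearity it is used exactly once in a term that contains $w$.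

\begin{lemma}\label{lem:normal}
Let $\Delta$ consist of some constants (each at most once), atomic variables, and possibly one special variable $w$. Let $D$ be $I$ or an atom. Then every $\Delta\vdash t:D$ is $\equiv$ to an $i$-term if $D=I$, and to an $n_D$-term if $D$ is an atom, with the special production used if $w\in\Delta$.
\end{lemma}

\begin{proof}
We induct on a cut-free derivation. The rule $\multimap$L replaces a variable $y$ of some intermediate type by an application $h\,t_1$. To have an induction hypothesis for its second premise we carry along what will be put for $y$. So consider sequents $\Delta^+\vdash t:D^+$ of the following kind. Besides constants, atomic variables and possibly $w$, the context $\Delta^+$ may contain \emph{auxiliary} variables, and a substitution $\theta$ assigns to each auxiliary variable a \emph{value} of one of these kinds: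
\begin{center}
\begin{tabular}{c|l|l}
kind & type & value\\\hline
1 & $I$ & an $i$-term\\
2 & $r\otimes s$ & $a(\lambda u.i)$\\
3 & $r'\otimes s'$ & $b(\lambda u'.i)$\\
4 & $q\multimap I$, \ $q'\multimap I$, \ $s'\multimap I$ & $e\,n_{u'}$, \ $e'n_u$, \ $z\,n_s$, respectively\\
5 (if $k=2$) & $Z_2\multimap I$ & $w\,N_1$
\end{tabular}
\end{center}
The free variables of the values and the non-auxiliary variables of $\Delta^+$ are pairwise distinct; they are constants, atomic variables and possibly $w$. The succedent $D^+$ is $I$, an atom, or one of the argument types $q\multimap r$, $q'\multimap r'$, $u\multimap I$, $u'\multimap I$ of $\varphi,\psi,a,b$.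

\emph{Claim.} Then $t[\theta]$ is $\equiv$ to an $i$-term if $D^+=I$, to an $n_p$-term if $D^+=p$ is an atom, and to a term $\lambda q.n_r$, $\lambda q'.n_{r'}$, $\lambda u.i$, $\lambda u'.i$, respectively, in the four remaining cases.

The lemma is the case without auxiliary variables. We prove the claim by induction on the derivation, for all $\theta$ simultaneously.

\emph{Axiom $x{:}p\vdash x:p$, with $p$ a variable.} No constant, special or auxiliary variable has a variable as its type. So $x$ is atomic, and it is an $n_p$-term.

\emph{$I$R and $\otimes$R.} The term $*$ is an $i$-term; $\otimes$R does not occur since $D^+$ is not a tensor product.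

\emph{$\multimap$R.} The new hypothesis has type $q,q',u$ or $u'$, and the new succedent is $r,r',I$ or $I$. Apply the induction hypothesis and prefix the $\lambda$.

\emph{$I$L and $\otimes$L.} The principal variable has kind 1 in the first case and kind 2 or 3 in the second. So $t[\theta]$ is $\mathsf{let}\ {*}=i\ \mathsf{in}\ t'[\theta]$, or $\mathsf{let}\ x\otimes y=a(\lambda u.i)\ \mathsf{in}\ t'[\theta]$, or the same with $b(\lambda u'.i)$; in the last two cases $x,y$ are atomic. By induction $t'[\theta]$ has the required form. If it is an $i$-term or an $n_p$-term, then so is the $\mathsf{let}$-term. If it is $\lambda x.m$, move the $\mathsf{let}$ under $\lambda x$ by \eqref{eq:cc}.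

\emph{$\multimap$L} with principal $h:A\multimap B$ and premises $\Delta_1\vdash t_1:A$ and $\Delta_2,y{:}B\vdash t':D^+$. Here $t[\theta]$ is $t'$ with $\theta$ substituted and with $\theta(h)\,t_1[\theta]$ put for $y$, where $\theta(h)=h$ if $h$ is not auxiliary. We show that $\theta(h)\,t_1[\theta]$ is $\equiv$ to a value for $y$; then the induction hypothesis for the second premise, with $y$ as a further auxiliary variable, gives the claim. The induction hypothesis for the first premise is used in cases (a)--(c).
\begin{itemize}
\item[(a)] $h=\varphi,\psi,a,b$. Then $A$ is $q\multimap r$, $q'\multimap r'$, $u\multimap I$, $u'\multimap I$, and the value is $\varphi(\lambda q.n_r)$ or $\psi(\lambda q'.n_{r'})$ (kind 1), $a(\lambda u.i)$ (kind 2), $b(\lambda u'.i)$ (kind 3).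
\item[(b)] $h=e,e',z$. Then $A$ is $u',u,s$, and the value is $e\,n_{u'}$, $e'n_u$, $z\,n_s$ (kind 4).
\item[(c)] $h$ of kind 4. If $\theta(h)=e\,n_{u'}$, then $A=q$ and we get $e\,n_{u'}n_q$. Write $n_{u'}=K[v]$, $n_q=K'[v']$ with sequences of $\mathsf{let}$s $K,K'$. By \eqref{eq:cc}, $e\,n_{u'}n_q\equiv K[K'[e\,v\,v']]$, an $i$-term (kind 1). For $\theta(h)=e'n_u$ and $\theta(h)=z\,n_s$ we have $A=q'$ and $A=s'$, and the same computation applies.
\item[(d)] $h=w$. Then $A=Z_1$; put $N_1=t_1[\theta]$. Since $w$ is used up, the free variables of $N_1$ are constants and atomic variables. The value is $w\,N_1$, of kind 1 if $k=1$ and of kind 5 if $k=2$.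
\item[(e)] $h$ of kind 5. Then $\theta(h)=w\,N_1$ and $A=Z_2$; put $N_2=t_1[\theta]$. Again $w$ is used up, so the free variables of $N_2$ are constants and atomic variables, and the value is the $i$-term $w\,N_1N_2$ (kind 1).
\end{itemize}
No other variable can be principal in $\multimap$L.
\end{proof}

In (d) and (e) the first premise is not analyzed at all. This is why the objects $Z_j$ may be arbitrary, and it will let us treat all $A$ in $1\sim\kappa_A$ at once. We work with $\Gamma$ rather than with the smaller counterexample of Section~\ref{sec:five} because over $\Gamma$ all variables bound in a normal form, outside the arguments of $w$, are atomic. So the terms $N_j$ are again terms over constants and atomic variables, and Lemma~\ref{lem:normal} can be applied to them in turn.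

A \emph{$\Gamma$-context} $E[\;]$ is an $i$-term with exactly one $i$-subterm replaced by a hole, such that no special variable remains. It binds only atomic variables, and putting an $i$-term into it gives an $i$-term, provided that the result is linear. Lemma~\ref{lem:normal} says in particular:
\begin{equation}\label{eq:special}
\text{if } w\in\Delta \text{ and } D=I, \text{ then } t\equiv E[w\,N_1\cdots N_k]
\end{equation}
with a $\Gamma$-context $E$ and terms $N_j$ whose free variables are constants and atomic variables.

\section{Classification of the canonical maps}\label{sec:two}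

\subsection*{Full terms and boxes}
A \emph{full} term is an $i$-term $t$, without special variable, whose free variables are exactly the seven constants; each occurs exactly once. By Lemma~\ref{lem:normal} every arrow $\Gamma\to I$ is denoted by a full term. We show that the nesting of the constants in a full term allows only two possibilities, and that it determines the arrow. We speak of occurrences of subterms as nodes of the syntax tree of $t$; if two of them have a common descendant, then they are \emph{comparable}: one lies in the other.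

For $L\in\{\varphi,\psi,a,b\}$, the constant $L$ occurs in a subterm $L(\lambda x.n)$, written $L(\cdot)$. We call $n$ the \emph{body} of $L$ and let $\mathrm{Box}(L)$ be the set of constants occurring in $n$. If $M\in\mathrm{Box}(L)$ with $M\in\{\varphi,\psi,a,b\}$, then $M(\cdot)$ lies in the body of $L$, so $\mathrm{Box}(M)\subseteq\mathrm{Box}(L)$ and $L\notin\mathrm{Box}(M)$. Let
\[
\Lambda_a=\mathsf{let}\ r\otimes s=a(\lambda u.i_a)\ \mathsf{in}\ t_a,\qquad
\Lambda_b=\mathsf{let}\ r'\otimes s'=b(\lambda u'.i_b)\ \mathsf{in}\ t_b
\]
be the $\mathsf{let}$s that bind the results of $a(\cdot)$ and $b(\cdot)$. In the grammar $a(\cdot)$ is neither an $i$-term nor an $n_p$-term, and its parent is $\Lambda_a$. Therefore: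
\begin{equation}\label{eq:star}
\text{if $a(\cdot)$ lies in an $i$- or $n_p$-subterm $\tau$, then $\Lambda_a$ lies in $\tau$; likewise for $b$.}
\end{equation}

Every bound variable of $t$ is introduced by the unique occurrence of $\varphi$ ($q$), $\psi$ ($q'$), $a$ ($u,r,s$) or $b$ ($u',r',s'$), and no atomic variable is free. So each atom is the type of exactly one variable of $t$; this is where we use that $\Gamma\to I$ is balanced. By the grammar, $u',q$ occur in $e\,u'q$; $u,q'$ in $e'u\,q'$; $s,s'$ in $z\,s\,s'$. The body of $\varphi$ is an $n_r$-term, so it is a sequence of $\mathsf{let}$s ending in the variable $r$, its \emph{final variable}. These $\mathsf{let}$s, which contain $r$ in their $\mathsf{in}$-parts, form the \emph{spine} of the body; they are the only proper ancestors of the final variable inside the body. Likewise the body of $\psi$ has the final variable $r'$.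

The situation is symmetric under exchanging primed and unprimed letters, $\varphi\leftrightarrow\psi$, $a\leftrightarrow b$, $e\leftrightarrow e'$, and swapping the two arguments of $z$. ``Symmetrically'' refers to this. The symmetry exchanges $f$ and $g$.

\begin{lemma}\label{lem:boxes}
In a full term the following hold.
\begin{enumerate}
\item[(1)] Exactly one of $b\in\mathrm{Box}(\varphi)$, $\varphi\in\mathrm{Box}(b)$ holds. Exactly one of $a\in\mathrm{Box}(\psi)$, $\psi\in\mathrm{Box}(a)$ holds.
\item[(2)] Either $a\in\mathrm{Box}(\varphi)$ and $\Lambda_a$ is on the spine of the body of $\varphi$, or $a\notin\mathrm{Box}(\varphi)$ and $\varphi$ occurs in $t_a$. Symmetrically for $b,\psi,t_b$.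
\item[(3)] $a\notin\mathrm{Box}(b)$ and $b\notin\mathrm{Box}(a)$.
\item[(4)] Exactly one of the following holds:
\begin{itemize}
\item[(F)] $b\in\mathrm{Box}(\varphi)$ and $\psi\in\mathrm{Box}(a)$;
\item[(G)] $\varphi\in\mathrm{Box}(b)$ and $a\in\mathrm{Box}(\psi)$.
\end{itemize}
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The subterm $e\,u'q$ lies in the scope of $\lambda q$, hence in $\varphi(\cdot)$, and in the scope of $\lambda u'$, hence in $b(\cdot)$. So $\varphi(\cdot)$ and $b(\cdot)$ are comparable, and the lower one lies in the body of the upper one. The second statement follows in the same way from $e'u\,q'$.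

(2) The final variable $r$ of the body of $\varphi$ is bound by $\Lambda_a$, so it lies in $t_a$. Thus $\varphi(\cdot)$ and $\Lambda_a$ are both ancestors of it, and they are comparable. If $\Lambda_a$ lies in $\varphi(\cdot)$, it lies in the body and is an ancestor of its final variable, so it is on the spine, and $a\in\mathrm{Box}(\varphi)$. Otherwise $\varphi(\cdot)$ is a proper subterm of $\Lambda_a$ that contains a leaf of $t_a$, so it lies in $t_a$. Then $a(\cdot)$, which is outside $t_a$, is outside $\varphi(\cdot)$.

(3) This is the effect of the tie. Since $z\,s\,s'$ is in the scope of $s$ and of $s'$, it lies in $t_a$ and in $t_b$; hence $z\notin\mathrm{Box}(a)\cup\mathrm{Box}(b)$. If $a\in\mathrm{Box}(b)$, then $\Lambda_a$ lies in $i_b$ by \eqref{eq:star}, and so does $z$, which occurs in $t_a$; a contradiction. Symmetrically $b\notin\mathrm{Box}(a)$.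

(4) By (1), (F) and (G) exclude each other, and the two mixed cases have to be ruled out.

\emph{Case $b\in\mathrm{Box}(\varphi)$ and $a\in\mathrm{Box}(\psi)$.} By \eqref{eq:star} $\Lambda_b$ lies in the body of $\varphi$, and hence so does the variable $r'$, which occurs in $t_b$. So $\varphi(\cdot)$ and $\psi(\cdot)$ are both ancestors of $r'$, and they are comparable. If $\varphi(\cdot)$ were in the body of $\psi$, it would be a proper ancestor of the final variable $r'$ inside that body; but such ancestors are $\mathsf{let}$s. So $\psi\in\mathrm{Box}(\varphi)$. Symmetrically, $a\in\mathrm{Box}(\psi)$ gives $\varphi\in\mathrm{Box}(\psi)$, a contradiction.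

\emph{Case $\varphi\in\mathrm{Box}(b)$ and $\psi\in\mathrm{Box}(a)$.} If $a\in\mathrm{Box}(\varphi)$, then $a\in\mathrm{Box}(b)$, contradicting (3). So $\varphi$ occurs in $t_a$ by (2). Both $b(\cdot)$ and $\Lambda_a$ are ancestors of $\varphi(\cdot)$, hence comparable. By (3) $\Lambda_a$ does not lie in $b(\cdot)$. So $b(\cdot)$ lies in $\Lambda_a$; as it contains $\varphi$, which is in $t_a$, it lies in $t_a$, and by \eqref{eq:star} $\Lambda_b$ lies in $t_a$. Symmetrically $\Lambda_a$ lies in $t_b$. Then $\Lambda_a$ is a proper subterm of $\Lambda_b$ and conversely, a contradiction.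
\end{proof}

\begin{lemma}\label{lem:types}
Every full term of type \textup{(F)} is $\equiv f$. Every full term of type \textup{(G)} is $\equiv g$.
\end{lemma}

\begin{proof}
By symmetry let $t$ be of type (F): $b\in\mathrm{Box}(\varphi)$ and $\psi\in\mathrm{Box}(a)$. References (2) and (3) are to Lemma~\ref{lem:boxes}. We first determine the arrangement of the large pieces.

If $b\in\mathrm{Box}(\psi)$, then $b\in\mathrm{Box}(a)$, contradicting (3). So by (2) $\psi$ occurs in $t_b$. As $\psi$ also occurs in $i_a$, $\Lambda_a$ and $\Lambda_b$ are both ancestors of $\psi(\cdot)$, hence comparable. If $\Lambda_b$ were in $\Lambda_a$, it would be in $i_a$, contradicting (3), or in $t_a$, which is impossible because $\psi$ occurs in $\Lambda_b$ but not in $t_a$. So $\Lambda_a$ lies in $\Lambda_b$; by (3) it does not lie in $i_b$, so it lies in $t_b$. Since $b\in\mathrm{Box}(\varphi)$, $\Lambda_b$ lies in the body $n$ of $\varphi$ by \eqref{eq:star}, and with it $\Lambda_a$. By (2) $\Lambda_a$ is on the spine of $n$, and hence so is its ancestor $\Lambda_b$. Thus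
\[
n=L_1\bigl[\mathsf{let}\ r'\otimes s'=b(\lambda u'.i_b)\ \mathsf{in}\ L_2[\mathsf{let}\ r\otimes s=a(\lambda u.i_a)\ \mathsf{in}\ L_3[r]]\bigr]
\]
with $L_1,L_2,L_3$ sequences of $\mathsf{let}$s of the form $\mathsf{let}\ {*}=i\ \mathsf{in}$. By the scopes of $u'$, $q'$ and $s$, the constant $e$ occurs in $i_b$, $e'$ in the body of $\psi$ and hence in $i_a$, and $z$ in $L_3$. So the constants of $i_b$, $i_a$, $L_3$ are exactly $\{e\}$, $\{\psi,e'\}$, $\{z\}$; there are none in $L_1$, in $L_2$, or in the part of $t$ outside $\varphi(\cdot)$.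

It remains to delete trivial pieces. A constant-free $i$-subterm of $t$ is built from $*$ by $\mathsf{let}\ {*}=\cdot\ \mathsf{in}\ \cdot$, as all other productions contain a constant; so it is $\equiv *$. An $i$-subterm all of whose constants lie in one $i$-subterm $\tau$ of the form $\varphi(\cdot)$, $\psi(\cdot)$, $e\,v\,v$, $e'v\,v$ or $z\,v\,v$ is built from $\tau$ and constant-free $i$-terms by $\mathsf{let}\ {*}=\cdot\ \mathsf{in}\ \cdot$; it is $\equiv\tau$ because $\mathsf{let}\ {*}={*}\ \mathsf{in}\ \tau\equiv\tau$ and $\mathsf{let}\ {*}=\tau\ \mathsf{in}\ {*}\equiv\tau$. Hence: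
\begin{itemize}
\item $t\equiv\varphi(\lambda q.n)$, the sequences $L_1,L_2$ can be deleted, and $i_b\equiv e\,u'q$;
\item $i_a\equiv\psi(\lambda q'.m)$, where $m$ is an $n_{r'}$-term whose only constant is $e'$, that is, a sequence of $\mathsf{let}$s $\mathsf{let}\ {*}=i\ \mathsf{in}$ ending in $r'$; so $m\equiv\mathsf{let}\ {*}=e'u\,q'\ \mathsf{in}\ r'$;
\item $L_3[r]\equiv\mathsf{let}\ {*}=z\,s\,s'\ \mathsf{in}\ r$.
\end{itemize}
So $t\equiv f$.
\end{proof}

\subsection*{The two maps are different}
To separate $f$ from $g$ we specialize them to the two sides of the triple-dual diagram in vector spaces.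

\begin{lemma}\label{lem:distinct}
$f\not\equiv g$.
\end{lemma}

\begin{proof}
Vector spaces over a field $\mathbb F$ form an SMCC with unit $\mathbb F$, and by freeness every assignment of spaces to the variables extends to an SMCC functor. Let $E$ be infinite-dimensional with dual space $E^*$, and put $q,u',r',s,s'\mapsto\mathbb F$, $u\mapsto E$ and $r,q'\mapsto E^*$. Then $\varphi$ ranges over $\mathrm{Hom}(\mathrm{Hom}(\mathbb F,E^*),\mathbb F)\cong E^{**}$, and $\psi$ over $\mathrm{Hom}(E^{**},\mathbb F)=E^{***}$. For $\rho\in E^{**}$ and $\psi\in E^{***}$ take the elements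
\begin{gather*}
\varphi(h)=\rho(h(1)),\qquad \psi,\qquad a(\xi)=\xi\otimes1,\qquad b(c)=c(1)\otimes1,\\
e(x)(y)=xy,\qquad e'(x)(\xi)=\xi(x),\qquad z(x)(y)=xy .
\end{gather*}

\emph{Value of $f$.} Let $q=1$. The argument of $b$ is $u'\mapsto u'$, so $r'\otimes s'=1\otimes1$. The argument of $a$ is $u\mapsto\psi(\xi\mapsto\xi(u)\cdot1)=\psi(k_E(u))$, so $r\otimes s=(\psi\circ k_E)\otimes1$; and $z\,s\,s'=1$. So the body of $\varphi$ has value $\psi\circ k_E$, and $f$ has value $\rho(\psi\circ k_E)$.

\emph{Value of $g$.} Let $q'=\xi\in E^*$. The argument of $a$ is $u\mapsto\xi(u)$, so $r\otimes s=\xi\otimes1$. The argument of $b$ is $u'\mapsto\varphi(q\mapsto u'q\,\xi)=u'\rho(\xi)$, so $r'\otimes s'=\rho(\xi)\otimes1$; and $z\,s\,s'=1$. So the argument of $\psi$ is $\xi\mapsto\rho(\xi)$, and $g$ has value $\psi(\rho)$.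

Since $E$ is infinite-dimensional, there are $\rho\in E^{**}\setminus k_E(E)$ and a linear $\psi$ with $\psi|_{k_E(E)}=0$ and $\psi(\rho)=1$. For these, $f$ has value $0$ and $g$ has value $1$.
\end{proof}

The terms $f$ and $g$ are full terms of type (F) and (G), respectively. So Lemmas~\ref{lem:normal}--\ref{lem:distinct} show that $\mathcal C(\Gamma,I)=\{f,g\}$ has exactly two elements, and that a full term denotes $f$ if and only if it is of type (F), and $g$ if and only if it is of type (G).

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}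

By Lemma~\ref{lem:step} and the remark following it, it suffices to show: \emph{for every object $A$ and every term $h:I$ in the seven constants and a variable $c:A^{***}\multimap A^{***}$, we have $h\langle1\rangle\equiv h\langle\kappa_A\rangle$.}

\subsection*{Normal form of a step}
We repeat the computation in the proof of Theorem~\ref{thm:exchange}, now starting from arbitrary $S$ and $M$ and using normal forms to find the contexts. Since $A^{***}=A^{**}\multimap I$, the variable $c:A^{***}\multimap(A^{**}\multimap I)$ is special with $k=2$. By \eqref{eq:special}, $h\equiv E[c\,S\,M]$ with a $\Gamma$-context $E$ and terms $S:A^{***}$, $M:A^{**}$ whose free variables are constants and atomic variables. Substituting $\lambda y.y$ and $\lambda y.\kappa_A(y)$ for $c$,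
\[
h\langle1\rangle\equiv E[S\,M],\qquad h\langle\kappa_A\rangle\equiv E\bigl[M(\lambda x.\,S(\lambda v.\,v\,x))\bigr].
\]
The variables $w:A^{**}=A^*\multimap I$ and $v:A^*=A\multimap I$ are special with $k=1$. By \eqref{eq:special} applied to $S\,w:I$ and to $M\,v:I$,
\[
S\,w\equiv E_1[w\,N],\quad N:A^*;\qquad\qquad M\,v\equiv E_2[v\,P],\quad P:A,
\]
with $\Gamma$-contexts $E_1,E_2$. The free variables of $S$ and $M$ are disjoint, and bound variables are renamed apart, so nothing unintended is captured in the following substitutions for $w$ and $v$: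
\begin{align*}
S\,M&\equiv E_1[M\,N]\equiv E_1[E_2[N\,P]],\\
M(\lambda x.\,S(\lambda v.\,v\,x))&\equiv E_2[(\lambda x.\,S(\lambda v.\,v\,x))P]\equiv E_2[S(\lambda v.\,v\,P)]\\
&\equiv E_2[E_1[(\lambda v.\,v\,P)N]]\equiv E_2[E_1[N\,P]].
\end{align*}
The free variables of $N\,P:I$ are constants and atomic variables, so by Lemma~\ref{lem:normal} $N\,P\equiv j$ for an $i$-term $j$. Hence
\[
h\langle1\rangle\equiv T:=E[E_1[E_2[j]]],\qquad h\langle\kappa_A\rangle\equiv T':=E[E_2[E_1[j]]],
\]
and $T,T'$ are full terms. The object $A$ has disappeared. The seven constants are partitioned into the sets $C,C_1,C_2,C_j$ of constants of $E,E_1,E_2,j$.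

\subsection*{Comparison of boxes}
Let $L\in\{\varphi,\psi,a,b\}$. From $T$ to $T'$ the box of $L$ changes as follows.
\begin{itemize}
\item If $L\in C\cup C_j$, it does not change.
\item If $L\in C_1$ and the hole of $E_1$ is in the body of $L$, then $\mathrm{Box}_T(L)=O\cup C_2\cup C_j$ and $\mathrm{Box}_{T'}(L)=O\cup C_j$ for some $O\subseteq C_1$. If the hole is not in the body, the box does not change.
\item If $L\in C_2$ and the hole of $E_2$ is in the body of $L$, then $\mathrm{Box}_T(L)=O\cup C_j$ and $\mathrm{Box}_{T'}(L)=O\cup C_1\cup C_j$ for some $O\subseteq C_2$. If the hole is not in the body, the box does not change.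
\end{itemize}
So a box that loses an element belongs to some $L\in C_1$ with $C_2\subseteq\mathrm{Box}_T(L)$, and a box that gains an element belongs to some $L\in C_2$.

Suppose that $T$ and $T'$ are of different types. Exchanging the names of $E_1$ and $E_2$ exchanges $T$ and $T'$, and the description of the boxes holds for either naming. So we may assume that $T$ is of type (F) and $T'$ of type (G). By Lemma~\ref{lem:boxes}(1), $\psi\in\mathrm{Box}_T(a)\setminus\mathrm{Box}_{T'}(a)$; hence $a\in C_1$ and $C_2\subseteq\mathrm{Box}_T(a)$. Likewise $\varphi\in\mathrm{Box}_{T'}(b)\setminus\mathrm{Box}_T(b)$; hence $b\in C_2$. Thus $b\in\mathrm{Box}_T(a)$, contradicting Lemma~\ref{lem:boxes}(3).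

By Lemma~\ref{lem:boxes}(4), $T$ and $T'$ are both of type (F) or both of type (G), and $h\langle1\rangle\equiv h\langle\kappa_A\rangle$ by Lemma~\ref{lem:types}. Therefore the $\sim$-class of $f$ is $\{f\}$, and $f\not\sim g$ by Lemma~\ref{lem:distinct}. Together with $\mathcal C(\Gamma,I)=\{f,g\}$, shown in Section~\ref{sec:two}, this proves Theorem~\ref{thm:main}. \qed

\section{Five variables}\label{sec:five}

The hypotheses $e,e'$ and $z$ of $\Gamma$ can be absorbed into the other ones. Let $A_2$ be the tensor product of
\[
\begin{array}{ll}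
\varphi_2:((u'\multimap I)\multimap r)\multimap I, & \psi_2:((u\multimap I)\multimap r')\multimap I,\\[2pt]
a:(u\multimap I)\multimap(r\otimes s), & b_2:(u'\multimap I)\multimap(r'\otimes(s\multimap I)),
\end{array}
\]
and put
\begin{align*}
f_2={}&\varphi_2\bigl(\lambda\alpha.\ \mathsf{let}\ r'\otimes\gamma=b_2\,\alpha\ \mathsf{in}\\
&\quad\ \mathsf{let}\ r\otimes s=a\bigl(\lambda u.\,\psi_2(\lambda\alpha'.\,\mathsf{let}\ {*}=\alpha'u\ \mathsf{in}\ r')\bigr)\ \mathsf{in}\ \ \mathsf{let}\ {*}=\gamma\,s\ \mathsf{in}\ r\bigr),\\[4pt]
g_2={}&\psi_2\bigl(\lambda\alpha'.\ \mathsf{let}\ r\otimes s=a\,\alpha'\ \mathsf{in}\\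
&\quad\ \mathsf{let}\ r'\otimes\gamma=b_2\bigl(\lambda u'.\,\varphi_2(\lambda\alpha.\,\mathsf{let}\ {*}=\alpha\,u'\ \mathsf{in}\ r)\bigr)\ \mathsf{in}\ \ \mathsf{let}\ {*}=\gamma\,s\ \mathsf{in}\ r'\bigr),
\end{align*}
with $\alpha:u'\multimap I$, $\alpha':u\multimap I$ and $\gamma:s\multimap I$. In $A_2$, $u'$ is negative in $\varphi_2$ and positive in $b_2$; $r$ is negative in $\varphi_2$ and positive in $a$; $u$ is negative in $\psi_2$ and positive in $a$; $r'$ is negative in $\psi_2$ and positive in $b_2$; $s$ is positive in $a$ and negative in $b_2$. So $A_2\to I$ is balanced. The tie is now $\gamma\,s$.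

\begin{theorem}\label{thm:five}
\begin{enumerate}
\item[(1)] $f_2\not\sim g_2$.
\item[(2)] Every substitutive congruence containing the pair $(f_2,g_2)$ contains the triple-dual pair, but not conversely.
\item[(3)] After substituting $I$ for $s$, $f_2[I/s]\sim g_2[I/s]$.
\end{enumerate}
\end{theorem}

\begin{proof}
(1) Let $m:\Gamma\to A_2$ be given by
\begin{gather*}
\varphi_2:=\lambda w.\,\varphi(\lambda q.\,w(\lambda u'.\,e\,u'q)),\qquad \psi_2:=\lambda w.\,\psi(\lambda q'.\,w(\lambda u.\,e'u\,q')),\\
a:=a,\qquad b_2:=\lambda h.\,\mathsf{let}\ r'\otimes s'=b\,h\ \mathsf{in}\ r'\otimes\lambda s.\,z\,s\,s'.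
\end{gather*}
By \eqref{eq:lam}, $\varphi_2(\lambda\alpha.t)$ becomes $\varphi(\lambda q.\,t[\lambda u'.\,e\,u'q/\alpha])$, and $\psi_2(\lambda\alpha'.t)$ becomes $\psi(\lambda q'.\,t[\lambda u.\,e'u\,q'/\alpha'])$. By \eqref{eq:cc} and \eqref{eq:beta}, $\mathsf{let}\ r'\otimes\gamma=b_2h\ \mathsf{in}\ t$ becomes $\mathsf{let}\ r'\otimes s'=b\,h\ \mathsf{in}\ t[\lambda s.\,z\,s\,s'/\gamma]$. In $f_2$ and $g_2$ this turns $\alpha\,u'$ into $e\,u'q$, $\alpha'u$ into $e'u\,q'$, and $\gamma\,s$ into $z\,s\,s'$; the argument $\alpha$ of $b_2$ in $f_2$ becomes $\lambda u'.\,e\,u'q$, and the argument $\alpha'$ of $a$ in $g_2$ becomes $\lambda u.\,e'u\,q'$. Hence $f_2\circ m\equiv f$ and $g_2\circ m\equiv g$. So $f_2\sim g_2$ would imply $f\sim g$, contradicting Theorem~\ref{thm:main}.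

(2) Let $\approx$ be a substitutive congruence with $f_2\approx g_2$. Substitute $I$ for $u',r',s$ and $u\multimap I$ for $r$, and precompose with
\[
b_2:=\lambda h.\,\mathsf{let}\ {*}=h\,{*}\ \mathsf{in}\ {*}\otimes\lambda x.x,\qquad a:=\lambda\alpha.\,\alpha\otimes{*},\qquad \varphi_2:=\lambda w.\,y(w(\lambda x.x)),\qquad \psi_2:=\psi_0,
\]
where $y:u^{**}$ and $\psi_0:u^{***}$.

In $f_2$ we get $\alpha=\lambda x.x$, so $b_2\,\alpha\equiv{*}\otimes\lambda x.x$; that is, $r'={*}$ and $\gamma=\lambda x.x$. Then $\mathsf{let}\ {*}=\alpha'u\ \mathsf{in}\ r'\equiv\alpha'u$, $r=\lambda u.\,\psi_0(\lambda\alpha'.\,\alpha'u)$, $s={*}$ and $\gamma\,s\equiv{*}$. So $f_2$ becomes $y(\lambda u.\,\psi_0(\lambda\alpha'.\,\alpha'u))\equiv\kappa_u(\psi_0)\,y$ by \eqref{eq:kappa}.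

In $g_2$ we get $r=\alpha'$ and $s={*}$. The argument of $b_2$ becomes $\lambda u'.\,y(\mathsf{let}\ {*}=u'\ \mathsf{in}\ \alpha')$, whose value at $*$ is $\equiv y\,\alpha'$. So the $\mathsf{let}$ for $b_2$ becomes $\mathsf{let}\ {*}=y\,\alpha'\ \mathsf{in}\ \mathsf{let}\ {*}={*}\ \mathsf{in}\ {*}\equiv y\,\alpha'$, and $g_2$ becomes $\psi_0(\lambda\alpha'.\,y\,\alpha')\equiv\psi_0\,y$.

Abstracting $y$ gives $\kappa_u(\psi_0)\approx\psi_0$, which is the triple-dual diagram for the variable $u$. The converse fails by (1), because $\sim$ contains the triple-dual pair but not $(f_2,g_2)$.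

(3) Put $s:=I$. We show that the tie dissolves and that then one exchange suffices, as in Example~\ref{ex:untied}. Let
\[
a^-=\lambda\beta.\,\mathsf{let}\ r\otimes s=a\,\beta\ \mathsf{in}\ \mathsf{let}\ {*}=s\ \mathsf{in}\ r,\qquad b^-=\lambda\beta.\,\mathsf{let}\ r'\otimes\gamma=b_2\,\beta\ \mathsf{in}\ \mathsf{let}\ {*}=\gamma\,{*}\ \mathsf{in}\ r'.
\]
Then $a\,\beta\equiv a^-\beta\otimes{*}$, since $(\mathsf{let}\ {*}=s\ \mathsf{in}\ r)\otimes{*}\equiv\mathsf{let}\ {*}=s\ \mathsf{in}\ r\otimes{*}\equiv r\otimes s$ by \eqref{eq:cc} and \eqref{eq:eta}, and $\mathsf{let}\ r\otimes s=a\,\beta\ \mathsf{in}\ r\otimes s\equiv a\,\beta$. In the same way $b_2\,\beta\equiv b^-\beta\otimes\lambda x.x$, since $(\mathsf{let}\ {*}=\gamma\,{*}\ \mathsf{in}\ r')\otimes\lambda x.x\equiv r'\otimes(\mathsf{let}\ {*}=\gamma\,{*}\ \mathsf{in}\ \lambda x.x)$ by \eqref{eq:cc} and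
\[
\mathsf{let}\ {*}=\gamma\,{*}\ \mathsf{in}\ \lambda x.x\equiv\lambda x.\,\mathsf{let}\ {*}=\gamma\,{*}\ \mathsf{in}\ x\equiv\lambda x.\,\mathsf{let}\ {*}=x\ \mathsf{in}\ \gamma\,{*}\equiv\lambda x.\,\gamma\,x\equiv\gamma
\]
by \eqref{eq:cc}, \eqref{eq:swap}, \eqref{eq:eta} and \eqref{eq:lam}. Inserting these equations in $f_2[I/s]$ and $g_2[I/s]$ we have $s={*}$, $\gamma=\lambda x.x$ and $\gamma\,s\equiv{*}$, so
\begin{align*}
f_2[I/s]&\equiv\varphi_2\bigl(\lambda\alpha.\,a^-\bigl(\lambda u.\,\psi_2(\lambda\alpha'.\,\mathsf{let}\ {*}=\alpha'u\ \mathsf{in}\ b^-\alpha)\bigr)\bigr),\\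
g_2[I/s]&\equiv\psi_2\bigl(\lambda\alpha'.\,b^-\bigl(\lambda u'.\,\varphi_2(\lambda\alpha.\,\mathsf{let}\ {*}=\alpha\,u'\ \mathsf{in}\ a^-\alpha')\bigr)\bigr).
\end{align*}
Let $E_1=\varphi_2(\lambda\alpha.\,a^-(\lambda u.[\;]))$, $E_2=\psi_2(\lambda\alpha'.\,b^-(\lambda u'.[\;]))$ and
\[
t=\mathsf{let}\ {*}=\alpha\,u'\ \mathsf{in}\ \alpha'u\equiv\mathsf{let}\ {*}=\alpha'u\ \mathsf{in}\ \alpha\,u'.
\]
By \eqref{eq:cc} and \eqref{eq:lam}, we have $\lambda u'.t\equiv\mathsf{let}\ {*}=\alpha'u\ \mathsf{in}\ \alpha$ and $\lambda u.t\equiv\mathsf{let}\ {*}=\alpha\,u'\ \mathsf{in}\ \alpha'$. Hence $b^-(\lambda u'.t)\equiv\mathsf{let}\ {*}=\alpha'u\ \mathsf{in}\ b^-\alpha$ and $a^-(\lambda u.t)\equiv\mathsf{let}\ {*}=\alpha\,u'\ \mathsf{in}\ a^-\alpha'$. So $f_2[I/s]\equiv E_1[E_2[t]]$ and $g_2[I/s]\equiv E_2[E_1[t]]$. Neither context binds variables of the other, and $f_2[I/s]\sim g_2[I/s]$ by Theorem~\ref{thm:exchange}.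
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Theory of Proofs, Categorical Semantics and Non-Free Categories}, \texttt{https://pca-pdmi.ru/2021/files/24/spb\_pca21.pdf}.

\bibitem{KM}
Kelly and Mac Lane, \emph{Coherence in closed categories}, J. Pure Appl. Algebra \textbf{1} (1971).

\bibitem{MRA}
Mackie, Rom\'an and Abramsky, \emph{An internal language for autonomous categories}, Appl. Categ. Struct. \textbf{1} (1993).

\bibitem{Mints}
Mints, \emph{Closed categories and the theory of proofs}.

\end{thebibliography}
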